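# An isovariant map between representations of $SO(3)$ that lowers dimension

## 1. The map $z\mapsto(z^3,z^5)$ and the price of creating no symmetry

Let $O(2)$ be generated by the rotations $R_\theta$ and a reflection $c$, with $cR_\theta c=R_{-\theta}$. For $k\ge1$ let $D_{(k)}$ be the plane $\mathbb C$ on which $R_\theta y=e^{ik\theta}y$ and $cy=\bar y$. The cube $z\mapsto z^3$ is a map $D_{(1)}\to D_{(3)}$ that commutes with $O(2)$ and vanishes only at $0$. Yet it creates symmetry: $R_{2\pi/3}$ fixes the value $1^3=1$ but does not fix the point $1$.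

Add a second coordinate, and consider
$$D_{(1)}\to D_{(3)}\oplus D_{(5)},\qquad z\mapsto(z^3,z^5).$$
It commutes with $O(2)$. Let $z=re^{i\theta}$ with $r>0$. The elements of $O(2)$ fixing $z$ are $1$ and $R_{2\theta}c$. Which elements fix $(z^3,z^5)$? A rotation $R_\varphi$ does so only if $3\varphi,5\varphi\in2\pi\mathbb Z$, so only if $\varphi\in2\pi\mathbb Z$. Hence at most one reflection can fix it, and $R_{2\theta}c$ does. So the value has exactly the symmetry of the point. We paid for this: two real dimensions went into four.

Can the price be lowered by packing more into the same target? Try $2D_{(1)}\to D_{(3)}\oplus D_{(5)}$, four dimensions into four, and look only at rotations. A nonzero source vector is fixed by no rotation other than $1$, so its value $(y_1,y_2)$ must have $y_1\ne0$ and $y_2\neq0$. The loop $\theta\mapsto R_\theta x$ is contractible in the unit sphere $S^3$. Its image $\theta\mapsto (e^{3i\theta}y_1,e^{5i\theta}y_2)$ would then be contractible in $(\mathbb C\setminus0)^2$. But it has winding numbers $(3,5)$. So there is no such map, although the dimensions would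 allow one. This raises the question whether a map that creates no symmetry can ever lower dimension.

Here is the precise setting. Let $G$ be a compact Lie group; all maps are continuous. Write $G_x$ for the isotropy group of $x$, and $X^G$ for the set of points fixed by $G$.

**Definition 1.** A map $f:X\to Y$ between $G$-spaces is equivariant if $f(gx)=gf(x)$ for all $g,x$. It is isovariant if, in addition, $f(gx)=f(x)$ implies $gx=x$.

An equivariant map always satisfies $G_x\subset G_{f(x)}$. So $f$ is isovariant exactly when it is equivariant and $G_{f(x)}=G_x$ for all $x$. Thus $z\mapsto(z^3,z^5)$ is isovariant and $z\mapsto z^3$ is not. Without isovariance the question is empty: $v\mapsto|v|$ from any representation to the trivial representation $\mathbb R$ is equivariant and vanishes only at $0$.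

A representation is a finite-dimensional real or complex vector space with a continuous linear action of $G$. We choose invariant inner products; $S(M)$ is the unit sphere of $M$, $nM=M^{\oplus n}$, and $M/M^G$ is identified with the invariant complement of $M^G$. Fixed vectors carry no symmetry information, so they are divided out.

**Definition 2.** A compact Lie group $G$ is a Borsuk–Ulam group, or BUG, if for every isovariant map $f:V\to W$ between representations of $G$ over the same field, $\dim V/V^G\le\dim W/W^G$.

For $G=\mathbb Z_2$ this inequality is the classical Borsuk–Ulam theorem: a map $\mathbb R^n\to\mathbb R^m$ that commutes with the antipodal maps and sends only the origin to the origin has $n\le m$. The conjecture, taken from "Isovariant maps and the Borsuk-Ulam theorem" (http://deepblue.lib.umich.edu/bitstream/handle/2027.42/29448/0000530.pdf?sequence=1), is that all compact Lie groups are BUGs. We shall prove that it is false: $SO(3)$ is not a BUG, over $\mathbb R$ or over $\mathbb C$.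

Four elementary facts will be used all the time.

**(F1)** Composites and direct sums of isovariant maps are isovariant, since $G_{(x,y)}=G_x\cap G_y$.

**(F2)** Linear equivariant injections are isovariant. The projection $M\to M/M^H$ is $H$-isovariant: write $M=M^H\oplus N$; then $H_{(u,v)}=H_v$.

**(F3)** An $H$-isovariant map is $K$-isovariant for $K\le H$. If source and target are $G$-spaces and $\psi$ is $H$-isovariant, then $g\psi g^{-1}: v\mapsto g\psi(g^{-1}v)$ is $gHg^{-1}$-isovariant, because the isotropy group of $v$ in $gHg^{-1}$ is $gH_{g^{-1}v}g^{-1}$.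

**(F4)** If $f:X\to Y$ is $G$-isovariant and $K\le G$ is normal, then $f$ restricts to a $G/K$-isovariant map $X^K\to Y^K$: if $gK$ fixes $f(x)$, then $g$ fixes $f(x)$, hence $x$.

## 2. Prime cyclic groups, circles and tori

We recall one classical theorem. Let $p$ be prime.

**(BU$_p$)** If $\mathbb Z_p$ acts freely and linearly on $S^a$ and $S^b$ and there is a $\mathbb Z_p$-map $S^a\to S^b$, then $a\le b$.

Let $f:V\to W$ be $\mathbb Z_p$-isovariant. By (F1) and (F2) the composite $V/V^{\mathbb Z_p}\subset V\to W\to W/W^{\mathbb Z_p}$ is isovariant. A nonzero vector in the source is not fixed by $\mathbb Z_p$, so neither is its image; in particular the image is nonzero. On both unit spheres $\mathbb Z_p$ acts freely, because $p$ is prime. Normalizing and applying (BU$_p$) gives, in real dimensions,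
$$\dim V/V^{\mathbb Z_p}\le\dim W/W^{\mathbb Z_p}.\tag{1}$$
(If the left side is $0$ there is nothing to prove, and if the right side is $0$ then so is the left.)

**Proposition 1.** Tori are BUGs.

*Proof.* All dimensions are real; for complex representations divide by two. For $S^1$ choose a prime $p$ dividing no nonzero weight of $V$ or $W$. Then $V^{\mathbb Z_p}=V^{S^1}$ and $W^{\mathbb Z_p}=W^{S^1}$, and (1) is the claim.

Let $T=S^1\times T'$ and let $f$ be $T$-isovariant. It is $S^1$-isovariant, so $\dim V/V^{S^1}\le\dim W/W^{S^1}$. By (F4), $f$ restricts to a map $V^{S^1}\to W^{S^1}$ that is isovariant for $T/S^1\cong T'$. By induction on the rank (for the trivial group both quotients are $0$), $\dim V^{S^1}/V^T\le\dim W^{S^1}/W^T$. Add the two inequalities. $\square$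

## 3. Zero weights of $SO(3)$, and the summands that circles do not see

From here on, unless another group is named, $G=SO(3)$. We recall the textbook facts about it. For each $l\ge0$ there is one real irreducible representation $V_l$ of dimension $2l+1$, with character $\chi_l(\omega)=1+2\sum_{k=1}^l\cos k\omega$ at a rotation by angle $\omega$, and these are all. For example $V_1=\mathbb R^3$, which is also the adjoint representation. Embed $O(2)$ in $SO(3)$ by $A\mapsto\operatorname{diag}(A,\det A)$; then $c$ is a half-turn. Let $\varepsilon=\det$ be the sign representation of $O(2)$ on $\mathbb R$. Then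
$$V_l|_{O(2)}=\varepsilon^{\otimes l}\oplus D_{(1)}\oplus\dots\oplus D_{(l)}.\tag{2}$$
Indeed the rotations $R_\theta$ have the character of $1+\sum_k D_{(k)}$. The trace of $c$ on each $D_{(k)}$ is $0$ and its trace on $V_l$ is $\chi_l(\pi)=(-1)^l$, so $c$ acts by $(-1)^l$ on the zero-weight line.

Every proper closed subgroup of $SO(3)$ is conjugate to one of $\mathbb Z_n$ $(n\ge1)$, $D_n$ $(n\ge2)$, $\mathbf T,\mathbf O,\mathbf I,SO(2),O(2)$. Here $D_n\subset O(2)$ is generated by $R_{2\pi/n}$ and $c$ and has order $2n$, and $\mathbf T,\mathbf O,\mathbf I$ are the rotation groups of the tetrahedron, octahedron and icosahedron. As $\mathbf T\subset\mathbf O$, every proper closed subgroup is conjugate to a subgroup of $O(2)$, $\mathbf O$ or $\mathbf I$.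

Let us try to repeat the torus proof for an isovariant $f:V'\to W'$ of real $SO(3)$-representations. Composing with $V'/V'^G\subset V'$ and $W'\to W'/W'^G$, assume $V'^G=W'^G=0$. Write $V'=\bigoplus V_{l_i}$ with all $l_i\ge1$; put $A_{V'}=\sum l_i$, and let $o_{V'}$ and $e_{V'}$ count the odd and the even $l_i$. Then
$$\dim V'=2A_{V'}+o_{V'}+e_{V'}.\tag{3}$$
Likewise for $W'$. Choose a prime $p$ larger than all the $l$'s and $\mathbb Z_p\subset SO(2)$. By (2), $\dim V'/V'^{\mathbb Z_p}=2A_{V'}$ and similarly for $W'$, so (1) gives $A_{V'}\le A_{W'}$: the nonzero weights behave. Next pass to $V'^{SO(2)}\to W'^{SO(2)}$, which by (F3) and (F4) is isovariant for $O(2)/SO(2)=\mathbb Z_2$. This $\mathbb Z_2$ acts by $-1$ exactly on the zero-weight lines of the odd $V_l$, so (1) gives $o_{V'}\le o_{W'}$.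

Here the argument stops. The zero-weight line of $V_l$ with $l$ even is fixed by $O(2)$, and $O(2)$ is its own normalizer, so no group is left to act on it. The number $e_{V'}$ is controlled only through $A_{V'}\ge o_{V'}+2e_{V'}$. What survives is a weaker inequality.

**Proposition 2.** For every isovariant map $V'\to W'$ of real $SO(3)$-representations, $\dim V'/V'^G\le\frac54\dim W'/W'^G$.

*Proof.* Assume as above that there are no nonzero fixed vectors. If $W'=0$, isovariance makes every vector of $V'$ fixed, so $V'=0$. In general (3), $e_{V'}\le\frac12(A_{V'}-o_{V'})$ and the two inequalities just proved give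
$$\dim V'\le\tfrac52A_{V'}+\tfrac12o_{V'}\le\tfrac52A_{W'}+\tfrac12o_{W'}\le\tfrac54\,(2A_{W'}+o_{W'}+e_{W'})=\tfrac54\dim W'.\qquad\square$$

The failure tells us where to look: $V$ should have many even summands, $W$ only odd ones, with $A_V\le A_W$ and $o_V\le o_W$. For an odd number $p$ compare $V_{p-1}$ with $V_p$. Over $O(2)$ they agree except that $V_{p-1}$ has a trivial line where $V_p$ has $\varepsilon\oplus D_{(p)}$. Each such exchange loses only two dimensions; four exchanges lose eight, and adding $3V_1$ to the source gains nine. Put
$$V=V_{10}\oplus V_{18}\oplus V_{28}\oplus V_{30}\oplus 3V_1,\qquad W=V_{11}\oplus V_{19}\oplus V_{29}\oplus V_{31}.\tag{4}$$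
Then $\dim V=21+37+57+61+9=185$ and $\dim W=23+39+59+63=184$, and $V^G=W^G=0$. Here $A_V=89<90=A_W$, $o_V=3<4=o_W$, $e_V=4$, $e_W=0$.

**Theorem A.** Let $G=SO(3)$ and let $V,W$ be as in (4). There is a real $SO(3)$-representation $C$ with $C^{SO(3)}=0$ such that for every $n\ge1$ there is an $SO(3)$-isovariant map $nV\to nW\oplus C$. Here $V^{SO(3)}=W^{SO(3)}=0$. Hence for $n>\dim C$ the Borsuk–Ulam inequality fails, and the excess $n-\dim C$ is unbounded. So $SO(3)$ is not a BUG. Complexifying gives complex counterexamples.

The plan: for every proper closed subgroup $H$ we construct an $H$-isovariant map $V\to W$ (Sections 4 and 5). These maps do not fit together for free. We pay for gluing them with a representation $C$, and we glue $n$ copies at once so that the price does not depend on $n$ (Sections 6 and 7).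

## 4. The pair $(V,W)$ over proper subgroups

The following lemma will be proved in Section 5.

**Lemma 1.** Let $p_1,\dots,p_4>1$ be odd and pairwise coprime. There is an $O(2)$-isovariant map
$$h:3D_{(1)}\to Y:=D_{(p_1)}\oplus D_{(p_2)}\oplus D_{(p_3)}\oplus D_{(p_4)}\oplus\varepsilon .$$

**Lemma 2.** For every proper closed $H\subset SO(3)$ there is an $H$-isovariant map $V\to W$.

*Proof.* By (F3) it is enough to treat $H=O(2),\mathbf O,\mathbf I$. Let $p$ range over $\{11,19,29,31\}$.

**The case $H=O(2)$.** By (2), with $E=\bigoplus_p\bigoplus_{k<p}D_{(k)}$,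
$$V|_H=4\cdot\mathbf 1\oplus3\varepsilon\oplus3D_{(1)}\oplus E,\qquad W|_H=4\varepsilon\oplus\bigoplus_pD_{(p)}\oplus E.$$
Project away $4\cdot\mathbf 1=V^H$, which is isovariant by (F2). On $3\varepsilon\oplus E$ use the identity. On $3D_{(1)}$ use $h:3D_{(1)}\to\bigoplus_pD_{(p)}\oplus\varepsilon$ from Lemma 1, whose hypothesis holds since $11,19,29,31$ are distinct odd primes. The fourth $\varepsilon$ of $W$ is the one that $h$ uses.

**The cases $H=\mathbf O$ and $H=\mathbf I$.** Here elements have orders $m\le5$. Each $p$ is odd, prime to $3$, and $\equiv\pm1$ modulo $5$, so $p\equiv\pm1$ modulo $m$ for every $m\le5$. Thus $\cos p\omega=\cos\omega$ for every rotation angle $\omega$ that occurs in $H$. Since $\chi_p-\chi_{p-1}=2\cos p\omega$, we get on $H$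
$$\chi_W-\chi_V=8\cos\omega-3(1+2\cos\omega)=2\cos\omega-3=\chi_1-4 .$$
So $W|_H\oplus4\cdot\mathbf 1\cong V|_H\oplus V_1|_H$. Every nontrivial irreducible of $H$ therefore occurs in $W$ at least as often as in $V$, and $V/V^H$ embeds linearly in $W/W^H$. The map $V\to V/V^H\hookrightarrow W/W^H\subset W$ is $H$-isovariant by (F1) and (F2). $\square$

## 5. Three planes into four planes and a sign

A polynomial is the natural first attempt at Lemma 1. On $3D_{(1)}=\mathbb C^3$ put
$$q(x)=(x_1^{p_1},\,x_2^{p_2},\,x_3^{p_3},\,(x_1+x_2+x_3)^{p_4},\,0).$$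
It is $O(2)$-equivariant. For $x\neq0$ at least two of $x_1,x_2,x_3,x_1+x_2+x_3$ are nonzero, so, as in Section 1, no rotation other than $1$ fixes $q(x)$: the map is $SO(2)$-isovariant. It fails at the reflections. Let $\zeta_j=e^{2\pi i/p_j}$ and
$$x=(1,\ \zeta_2\operatorname{Im}\zeta_3,\ -\zeta_3\operatorname{Im}\zeta_2).$$
The imaginary part of $x_1+x_2+x_3$ is $\operatorname{Im}\zeta_2\operatorname{Im}\zeta_3-\operatorname{Im}\zeta_3\operatorname{Im}\zeta_2=0$, and $x_j^{p_j}$ is real for $j\le3$. So $q(x)$ is real and $c$ fixes it; but $c$ does not fix $x$, as $x_2\notin\mathbb R$. One could try to use the coordinate $\varepsilon$ to separate such points, but it is a single real function for the whole family. Instead we build the map from the points with reflection symmetry outward, and use the freedom in how it leaves them to cancel the obstruction to continuing it.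

*Proof of Lemma 1.* Write $(y,\tau)=(y_1,\dots,y_4,\tau)\in Y$; $\dim_{\mathbb R}Y=9$. Put $\gamma=R_\pi$; since the $p_j$ are odd, $\gamma(y,\tau)=(-y,\tau)$. The fixed space of $c$ is $Y^c=\mathbb R^4$ (with $\tau=0$), and its $(-1)$-eigenspace is $Y^-=i\mathbb R^4\oplus\mathbb R$.

**Step 1: the points of $Y$ with nontrivial isotropy.** The aim is to describe the set $B$ that free points must avoid; let $Y_{free}=Y\setminus B$. If two coordinates $y_j,y_k$ are nonzero, a rotation fixing $(y,\tau)$ is trivial because $p_j,p_k$ are coprime. If at most one is nonzero, some $\mathbb Z_{p_j}$ fixes the point, and $p_j>1$. So nontrivial rotations occur as isotropy exactly on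
$$B_{rot}=\bigcup_j(D_{(p_j)}\oplus\varepsilon),$$
a union of 3-dimensional subspaces. The reflection $R_{2\theta}c=R_\theta cR_{-\theta}$ has fixed space $R_\theta\mathbb R^4$. Hence
$$B=B_{rot}\cup B_{ref},\qquad B_{ref}=\bigcup_\theta R_\theta\mathbb R^4 .$$
The map $SO(2)\times\mathbb R^4\to Y$, $(\theta,\eta)\mapsto R_\theta\eta$, preserves norms, so it is proper, and its image $B_{ref}$ is closed. $B_{rot}$ is closed too, so $Y_{free}$ is open.

Let $\mathbb R^4_{reg}$ be the set of $\eta\in\mathbb R^4$ with at least two nonzero coordinates. Such an $\eta$ has isotropy exactly $\{1,c\}$. Since $B_{rot}$ is invariant, $R_\theta\eta\in B_{rot}$ if and only if $\eta\notin\mathbb R^4_{reg}$. So $B_{ref}^{reg}:=B_{ref}\setminus B_{rot}$ is the image of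
$$m:SO(2)\times\mathbb R^4_{reg}\to Y\setminus B_{rot},\qquad(\theta,\eta)\mapsto R_\theta\eta.$$
This $m$ is an immersion: at $(0,\eta)$ the $\theta$-derivative is $(ip_j\eta_j)_j\neq0$ in $i\mathbb R^4$, independent of $\mathbb R^4$, and other $\theta$ follow by equivariance. If $R_\varphi\eta=\eta'$ with $\eta,\eta'\in\mathbb R^4_{reg}$, applying $c$ gives $R_{-\varphi}\eta=\eta'$, so $R_{2\varphi}\eta=\eta$ and $\varphi\in\{0,\pi\}$. So $m$ identifies points only by the free involution $(\theta,\eta)\mapsto(\theta+\pi,-\eta)$. Finally $m$ is proper: a compact subset of $Y\setminus B_{rot}$ has compact preimage in $SO(2)\times\mathbb R^4$, and this preimage lies in $SO(2)\times\mathbb R^4_{reg}$. Therefore $B_{ref}^{reg}$ is a closed embedded 5-dimensional submanifold of $Y\setminus B_{rot}$. It is connected, since $\mathbb R^4_{reg}$ is $\mathbb R^4$ minus the four coordinate axes.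

**Step 2: homotopy groups of $Y_{free}$ up to degree $3$.** The aim is to see that $Y_{free}$ is 2-connected and that $\pi_3(Y_{free})$ is generated by one small sphere around $B_{ref}^{reg}$. Let $\alpha:S^k\to Y_{free}$, $k\le3$; we may take it smooth. Extend it to a smooth $F:D^{k+1}\to Y$ with $F(x)=\alpha(x/|x|)$ for $|x|\ge\frac12$. For $w\in Y$ put $F_w=F+\chi w$, where $\chi$ is a smooth function with $\chi=1$ for $|x|\le\frac23$ and $\chi=0$ near the boundary. For small $w$ the map $F_w$ still sends $|x|\ge\frac12$ into the open set $Y_{free}$. On $|x|\le\frac23$ we have $F_w=F+w$.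

The point $F(x)+w$ lies in a subspace $D_{(p_j)}\oplus\varepsilon$ only if $w$ is in the image of $(x,b)\mapsto b-F(x)$, a smooth map from dimension $(k+1)+3\le7<9$; such $w$ have measure zero. It lies in $B_{ref}$ only if $w$ is in the image of $(x,\theta,\eta)\mapsto R_\theta\eta-F(x)$, from dimension $(k+1)+5$. For $k\le2$ this is at most $8<9$, so for almost all small $w$ the map $F_w$ misses $B$. Hence $Y_{free}$ is 2-connected. (It is nonempty because $B$ has measure zero.)

For $k=3$, almost every small $w$ makes $F_w$ miss $B_{rot}$ and, by parametric transversality, be transverse to $B_{ref}^{reg}$. Call meridian the boundary sphere of an embedded 4-disk in $Y\setminus B_{rot}$ that meets $B_{ref}^{reg}$ only in its center, transversally. (A lower-dimensional picture: a small circle around the $z$-axis in $\mathbb R^3$. It generates $\pi_1$ of the complement of the axis.)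

All meridians represent the same class up to sign. In a chart near the center, $B_{ref}^{reg}$ is $\mathbb R^5\times0\subset\mathbb R^5\times\mathbb R^4$ and the disk is $(\delta',\delta'')$ with $\delta''$ invertible to first order at the center. After shrinking the disk radially, $\delta''\neq0$ off the center, and $(s\delta',\delta'')$, $s$ from $1$ to $0$, avoids $B$. Deforming $\delta''$ to its linear part gives, up to orientation, a fiber of the boundary of a tubular neighborhood of $B_{ref}^{reg}$. Fibers over different points are connected along paths in the connected manifold $B_{ref}^{reg}$, so they are freely homotopic up to orientation. As $Y_{free}$ is simply connected, free homotopy classes of 3-spheres are elements of $\pi_3(Y_{free})$. So there is a class $\mu$ such that every meridian represents $\pm\mu$.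

Now let $F_w:D^4\to Y\setminus B_{rot}$ extend a given $\alpha$ as above. The preimage of $B_{ref}^{reg}$ is compact, interior, and discrete since $4+5=9$; so it is finite. Near each of its points transversality makes $F_w$ an embedding, and small spheres around these points are meridians. On $D^4$ minus small open balls $F_w$ maps into $Y_{free}$, so $[\alpha]$ is the sum of the classes of the small spheres. Hence $\pi_3(Y_{free})$ is generated by $\mu$.

**Step 3: coordinates on the source sphere.** The aim is to translate an $O(2)$-map $S^5\to Y$ into a path of maps on a 3-manifold. Let $\mathcal V$ be the set of orthonormal pairs $(a,b)$ in $\mathbb R^3$, and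
$$\kappa(t,\theta,a,b)=e^{i\theta}(\cos t\,a+i\sin t\,b)\in S^5\subset\mathbb C^3,\qquad t\in[0,\tfrac\pi4].$$
With the complex bilinear dot product, $x\cdot x=e^{2i\theta}\cos2t$ for $x=\kappa(t,\theta,a,b)$. The map $\kappa$ is onto: given $x$, choose $\theta$ with $e^{-2i\theta}x\cdot x\ge0$ and write $e^{-i\theta}x=\alpha+i\beta$; then $(\alpha+i\beta)\cdot(\alpha+i\beta)=|\alpha|^2-|\beta|^2+2i\,\alpha\cdot\beta\ge0$ says $\alpha\perp\beta$, $|\alpha|\ge|\beta|$. Being a surjection from a compact space to a Hausdorff space, $\kappa$ is a quotient map.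

Let $O(2)$ act on $\mathcal V$ through the vectors $z=a+ib$, which are exactly the $z\in\mathbb C^3$ with $z\cdot z=0$, $|z|^2=2$. The action is free: $SO(2)$ acts freely on $\mathbb C^3\setminus0$, and a vector fixed by a reflection lies in some $e^{i\psi}\mathbb R^3$, where $z\cdot z\ne0$ unless $z=0$. Let $\Gamma=\{1,\gamma,c,\gamma c\}$; so $\gamma(a,b)=(-a,-b)$ and $c(a,b)=(a,-b)$.

Which points does $\kappa$ identify? From $x$ we recover $t$. If $t<\frac\pi4$ we recover $\theta$ modulo $\pi$, and then $\cos t\,a+i\sin t\,b$ up to the corresponding sign. So the identifications are: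

- for $0<t<\frac\pi4$: $(t,\theta,a,b)\sim(t,\theta+\pi,-a,-b)$;
- for $t=0$: $(0,\theta,a,b)\sim(0,\theta,a,b')$ and $(0,\theta,a,b)\sim(0,\theta+\pi,-a,b')$;
- for $t=\frac\pi4$: $(\frac\pi4,\theta,a,b)\sim(\frac\pi4,\theta',R_{\theta-\theta'}(a,b))$.

Also $R_\varphi\kappa(t,\theta,a,b)=\kappa(t,\theta+\varphi,a,b)$ and $c\,\kappa(t,\theta,a,b)=\kappa(t,-\theta,a,-b)$. Suppose $g:[0,\frac\pi4]\times\mathcal V\to Y$ is continuous with

1. each $g(t,\cdot)$ is $\Gamma$-equivariant;
2. $g(0,a,b)=r(a)$ does not depend on $b$;
3. $g(\frac\pi4,\cdot)$ is $O(2)$-equivariant;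
4. $g(t,a,b)\in Y_{free}$ for $t>0$, and $r(a)\in\mathbb R^4_{reg}$ for all $a$.

Then $\Psi(\kappa(t,\theta,a,b))=R_\theta g(t,a,b)$ is a well-defined isovariant map $S^5\to Y$. For $0<t<\frac\pi4$ we have $R_{\theta+\pi}g(t,\gamma(a,b))=R_\theta\gamma\gamma g(t,a,b)=R_\theta g(t,a,b)$. At $t=0$, conditions 1 and 2 give $r(-a)=\gamma r(a)$, so $R_{\theta+\pi}r(-a)=R_\theta r(a)$. At $t=\frac\pi4$, $R_{\theta'}g(\frac\pi4,R_{\theta-\theta'}(a,b))=R_\theta g(\frac\pi4,a,b)$. So $\Psi$ is well defined, and it is continuous since $\kappa$ is a quotient map. It clearly commutes with rotations, and $\Psi(c\,\kappa(t,\theta,a,b))=R_{-\theta}g(t,c(a,b))=R_{-\theta}c\,g(t,a,b)=cR_\theta g(t,a,b)$.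

For isovariance, let $x=\kappa(t,\theta,a,b)$. If $t>0$, then $|x\cdot x|<1$, so $x$ is in no $e^{i\psi}\mathbb R^3$ and has trivial isotropy; so has $\Psi(x)$ by condition 4. If $t=0$, then $x=e^{i\theta}a$ has isotropy $\{1,R_{2\theta}c\}$. This is also the isotropy of $R_\theta r(a)$, because $r(a)$ has isotropy $\{1,c\}$. It remains to find $g$.

**Step 4: the map near $t=0$.** The aim is to leave $B_{ref}^{reg}$ in a normal direction, with that direction still at our disposal. Put $r(a)=(a_1,a_2,a_3,a_1+a_2+a_3)$. It is odd, and for $a\neq0$ at least two of its coordinates are nonzero, so $r(a)\in\mathbb R^4_{reg}$. Let $\xi(a)=(ip_jr_j(a))_j\in Y^-$ and $N_a=\xi(a)^\perp\cap Y^-$, of dimension $4$. By Step 1, $T_{r(a)}B_{ref}^{reg}=\mathbb R^4\oplus\mathbb R\xi(a)$, so $N_a$ is complementary to it. Since $\gamma$ is an isometry of $Y^-$ and $\gamma\xi(a)=-\xi(a)=\xi(-a)$, we have $\gamma N_a=N_a=N_{-a}$; also $c$ acts on $N_a$ by $-1$.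

There is $t_0\in(0,\frac\pi4)$ with $r(a)+t\nu\in Y_{free}$ for all $a\in S^2$, all unit $\nu\in N_a$ and $0<t\le t_0$. First, the compact set $r(S^2)$ is disjoint from the closed set $B_{rot}$, so small $t$ avoids $B_{rot}$. Second, suppose $r(a_k)+t_k\nu_k\in B_{ref}$ with $0<t_k\to0$. Pass to subsequences $a_k\to a$, $\nu_k\to\nu$; then $\nu\in N_a$ is a unit vector. For large $k$ both $r(a_k)$ and $r(a_k)+t_k\nu_k$ lie in the embedded submanifold $B_{ref}^{reg}$ and tend to $r(a)$. The secant directions $\nu_k$ of an embedded submanifold then converge to a tangent vector, so $\nu\in T_{r(a)}B_{ref}^{reg}\cap N_a=0$, a contradiction. In particular each sphere $r(a)+t_0S(N_a)$ is a meridian.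

Let $n_0(a,b)$ be the orthogonal projection of $(i\,r(b),0)\in Y^-$ to $N_a$. It is nonzero. Otherwise $(i\,r(b),0)$ is a multiple of $\xi(a)$, i.e. $r(b)=\lambda(p_jr_j(a))_j$. Then $b_j=\lambda p_ja_j$ for $j\le3$, and $0=a\cdot b=\lambda\sum_{j\le3}p_ja_j^2$ forces $\lambda=0$ and $b=0$, a contradiction. Clearly $n_0(a,-b)=-n_0(a,b)=c\,n_0(a,b)$. As $\gamma$ is an isometry preserving $N_a=N_{-a}$ and $\gamma(i\,r(b),0)=(i\,r(-b),0)$, also $n_0(-a,-b)=\gamma n_0(a,b)$. So $n=n_0/|n_0|$ satisfies
$$n(a,b)\in S(N_a),\qquad n\text{ is continuous and }\Gamma\text{-equivariant}.\tag{5}$$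
For any $n$ with (5) put $g(t,a,b)=r(a)+t\,n(a,b)$ for $t\le t_0$. Since $c\,r(a)=r(a)$ and $\gamma r(a)=r(-a)$, this is $\Gamma$-equivariant, and it satisfies conditions 2 and 4 for $t\le t_0$.

**Step 5: the map at $t=\frac\pi4$.** We need an $O(2)$-map $\mathcal V\to Y_{free}$. The free quotient $\mathcal V/O(2)$ is a closed surface, since $\dim\mathcal V=3$. An $O(2)$-map is the same as a section of the bundle $\mathcal V\times_{O(2)}Y_{free}\to\mathcal V/O(2)$. Triangulate the surface and choose the section over vertices, then over edges and triangles. This is possible because the fiber $Y_{free}$ is nonempty, path-connected and simply connected. Call the resulting map $g_1$.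

**Step 6: connecting the two ends.** We need a $\Gamma$-homotopy in $Y_{free}$ from $g_0=r+t_0n$ to $g_1$ on the closed 3-manifold $\mathcal V$, where $\Gamma$ acts freely. Lift a triangulation of $\mathcal V/\Gamma$ to a $\Gamma$-CW structure, with representatives $E_1,\dots,E_q$ of the 3-cells. Since $Y_{free}$ is 2-connected, a $\Gamma$-homotopy exists over the 2-skeleton. Together with $g_0,g_1$ it gives maps $\partial(E_k\times I)\to Y_{free}$ with classes $o_k\in\pi_3(Y_{free})$. If all $o_k$ vanish, the homotopy extends over each $E_k\times I$, and by equivariance over all of $\mathcal V\times I$.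

In general the $o_k$ do not vanish, and we change $n$. Let $B_k$ be a closed ball in the interior of $E_k$, with a contraction $\rho_s:B_k\to B_k$, $\rho_0=\mathrm{id}$, $\rho_1$ constant. Over $B_k$ choose isometries $\tau_x:\mathbb R^4\to N_{a(x)}$ depending continuously on $x=(a(x),b(x))$. Then $n(x)=\tau_x(\tilde n(x))$ with $\tilde n:B_k\to S^3$. Replace $\tilde n$ by a map $\tilde n'$ that agrees with it on $\partial B_k$, such that $\tilde n'\cup\tilde n:S^3=B_k\cup_\partial B_k\to S^3$ has a prescribed degree $d_k$. Extend the change over the pairwise disjoint $\Gamma$-translates of $B_k$ by equivariance. Since every $w\in\Gamma$ carries $N_{a(x)}$ to $N_{a(wx)}$, property (5) persists. Nothing changes over the 2-skeleton. The class $o_k$ changes by $\pm$ the class of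
$$S^3=B_k\cup_\partial B_k\to Y_{free},\qquad x\mapsto r(a(x))+t_0\,\tau_x\big((\tilde n'\cup\tilde n)(x)\big),$$
the sphere made of the new and the old $g_0$ on $B_k$. The formula $r(a(\rho_sx))+t_0\tau_{\rho_sx}((\tilde n'\cup\tilde n)(x))$ is a homotopy in $Y_{free}$, because all its values lie on spheres $r(a)+t_0S(N_a)$. At $s=1$ it is a degree-$d_k$ map followed by the parametrization of a meridian. So $o_k$ changes by $\pm d_k\mu$, independently for each $k$. As $\mu$ generates $\pi_3(Y_{free})$, suitable $d_k$ make all $o_k=0$.

Use $r+tn$ on $[0,t_0]$ and the homotopy on $[t_0,\frac\pi4]$. This $g$ satisfies conditions 1–4 and gives an isovariant $\Psi:S^5\to Y$. It is nowhere zero, since $0$ has isotropy $O(2)$ while points of $S^5$ have isotropy of order at most $2$. Put $h(x)=|x|\Psi(x/|x|)$, $h(0)=0$. $\square$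

## 6. A self-map of $S(2V_6)$ with degree zero on every fixed sphere

To use Lemma 2 at a vector $v\in nV$ we want to attach to $v$, equivariantly, a point whose isotropy group is a proper subgroup. So we want $G$-maps $s:S(nV)\to S(U)$ with one fixed $U$, $U^G=0$, for all $n$. For a circle in place of $G$ and $V,U$ without nonzero fixed vectors, this is impossible for large $n$ if $V\ne0$: choose $p$ dividing no weight of $V$ or $U$ and apply (BU$_p$). For $SO(3)$ that argument fails, since a subgroup $\mathbb Z_p\subset SO(2)$ always fixes zero-weight vectors. We take $U=2V_6$; then $U^G=0$.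

We recall the tools. A $G$-CW complex is built by attaching cells $G/K\times D^j$ along $G$-maps $G/K\times S^{j-1}\to X$. For example $S(V_1)=S^2$ is the single cell $G/SO(2)\times D^0$. Extending a $G$-map to $Z$ over such a cell is the same as extending an ordinary map $eK\times S^{j-1}\to Z^K$ over $D^j$. By Illman's theorem a compact smooth $G$-manifold has a finite $G$-CW structure. We use $\pi_j(S^d)=0$ for $j<d$ and Hopf's theorem that for $d\ge1$ maps $S^d\to S^d$ are classified up to homotopy by degree. If two self-maps $f,g$ of an oriented $d$-sphere agree on the $(d-1)$-skeleton, then $\deg f-\deg g=\sum_E\delta(E)$ over the $d$-cells. Here $\delta(E)$ is the degree of $f|_E\cup g|_E$ on two copies of $E$ glued along the boundary, with $E$ oriented by the sphere.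

**Lemma 3.** (i) Let $P=\mathbb Z_p$ ($p$ prime) act linearly on $M$ with $\dim M^P\ge2$, and let $f:S(M)\to S(M)$ be equivariant. Then $\deg f\equiv\deg f^P$ modulo $p$, where $f^P$ is the restriction to $S(M^P)$. (ii) If $S^1$ acts linearly on $M$ with $\dim M^{S^1}\ge2$ and $f:S(M)\to S(M)$ is an $S^1$-map, then $\deg f=\deg f^{S^1}$.

*Proof.* (i) Let $M=M^P\oplus N$. If $N=0$ there is nothing to prove; let $N\ne0$ and $d=\dim S(M)$. Let $g$ be the join of $f^P$ and $\mathrm{id}_{S(N)}$, that is $g(\cos\varphi\,u+\sin\varphi\,w)=\cos\varphi\,f^P(u)+\sin\varphi\,w$. It is equivariant, $\deg g=\deg f^P$, and $f=g$ on $S(M^P)$. Take a $P$-CW structure with $S(M^P)$ as a subcomplex; all cells outside it are free. Since $S(M)$ is $(d-1)$-connected, a $P$-homotopy rel $S(M^P)$ makes $f=g$ on the $(d-1)$-skeleton, orbit of cells by orbit of cells. Then $\deg f-\deg g=\sum_E\delta(E)$ over the $d$-cells, all of them free. For $w\in P$, the map $f|_{wE}\cup g|_{wE}$ is the conjugate of $f|_E\cup g|_E$ by $w$. The element $w$ has the same orientation sign on source and target, so $\delta(wE)=\delta(E)$.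 The sum runs over free orbits of size $p$, so it is divisible by $p$.

(ii) For the infinitely many primes $p$ dividing no nonzero weight of $M$ we have $M^{\mathbb Z_p}=M^{S^1}$. By (i), all these $p$ divide $\deg f-\deg f^{S^1}$. $\square$

**Lemma 4.** There is a $G$-map $f:S(U)\to S(U)$ such that $\deg f^K=0$ for every proper closed subgroup $K$. (All $\dim U^K\ge2$.)

*Proof.* **Step 1: the fixed spaces.** The aim is a table that controls which isotropy groups occur. By (2), $D_{(k)}$ has a line fixed by $D_n$ if $n\mid k$ and no nonzero fixed vector otherwise. So $\dim V_6^{D_n}=1+\lfloor6/n\rfloor$, and $\dim V_6^{SO(2)}=\dim V_6^{O(2)}=1$. The values of $\chi_6$ at $0,\pi,\frac{2\pi}3,\frac\pi2$ are $13,1,1,-1$, and $\chi_6(\frac{2\pi}5)+\chi_6(\frac{4\pi}5)=2+2(\cos\frac{2\pi}5+\cos\frac{4\pi}5)=1$. In $\mathbf O$ there are $9$ half-turns, $8$ elements of order $3$ and $6$ of order $4$. In $\mathbf I$ there are $15$ half-turns, $20$ elements of order $3$, and $12$ rotations by each of the angles $\frac{2\pi}5$, $\frac{4\pi}5$. In $\mathbf T$ there are $3$ half-turns and $8$ elements of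 order $3$. Averaging characters,
$$\dim V_6^{\mathbf O}=\tfrac{13+9+8-6}{24}=1,\qquad \dim V_6^{\mathbf I}=\tfrac{13+15+20+12}{60}=1,\qquad\dim V_6^{\mathbf T}=\tfrac{13+3+8}{12}=2.$$
Doubling gives the table.

| $K$ | $O(2),SO(2)$ | $\mathbf O$ | $\mathbf I$ | $\mathbf T$ | $D_2$ | $D_3$ | $D_4,D_5,D_6$ | $D_n,\ n\ge7$ |
|---|---|---|---|---|---|---|---|---|
| $\dim U^K$ | 2 | 2 | 2 | 4 | 8 | 6 | 4 | 2 |

In particular $U^{SO(2)}=U^{O(2)}$, and $U^{D_n}=U^{O(2)}$ for $n\ge7$ and the $O(2)$ containing $D_n$. So $SO(2)$ and $D_n$, $n\ge7$, do not occur as isotropy groups on $S(U)$. Every proper closed subgroup is subconjugate to $O(2)$, $\mathbf O$ or $\mathbf I$, so all $\dim U^K\ge2$.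

We need normalizers. An element normalizing $O(2)$, or $D_n$ with $n\ge3$, preserves the main axis, so it lies in $O(2)$. Since $R_\varphi cR_{-\varphi}=R_{2\varphi}c$, it follows that $N(O(2))=O(2)$ and $N(D_n)=D_{2n}$ for $n\ge3$. The group $D_2$ consists of $1$ and the half-turns about three orthogonal axes; $N(D_2)$ permutes these axes and is $\mathbf O$. The half-turns of $\mathbf T$, and the squares of the order-$4$ elements of $\mathbf O$, are the nontrivial elements of such a $D_2$. So $N(\mathbf T)$ and $N(\mathbf O)$ lie in $N(D_2)=\mathbf O$, and $N(\mathbf T)=N(\mathbf O)=\mathbf O$. The groups $O(2),\mathbf O,\mathbf I$ are maximal among proper closed subgroups: by the list, and because $\mathbf O$ and $\mathbf I$ are neither cyclic nor dihedral and $24\nmid60$. As $SO(3)$ is simple, $N(\mathbf I)\neq G$, so $N(\mathbf I)=\mathbf I$.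

Fix a finite $G$-CW structure on $S(U)$. The set $G\,S(U^K)$ is closed, and it is the union of the open cells of type $G/H$ with $K$ subconjugate to $H$; so it is a subcomplex. An open cell $G/K\times\operatorname{int}D^j$ contains $eK\times\operatorname{int}D^j\subset S(U^K)$, so $j\le\dim S(U^K)$. The degree of $f^K$ depends only on the conjugacy class of $K$. We now define $f$ on larger and larger subcomplexes, from large isotropy to small.

**Step 2: isotropy $O(2),\mathbf O,\mathbf I$.** Here we define $f$ by constants. For these $H$, maximality and $U^G=0$ show that all points of $S(U^H)$ have isotropy $H$. If $gx=x'$ with $x,x'\in S(U^H)$, then $g\in N(H)=H$, so $x=x'$. Thus $G\,S(U^H)\cong G/H\times S(U^H)$. The three sets are disjoint. Choose $u_H\in S(U^H)$ and put $f(gx)=gu_H$ for $x\in S(U^H)$. Then $f^H$ is constant, of degree $0$.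

**Step 3: isotropy $\mathbf T,D_6,D_5,D_4,D_3,D_2$, in this order.** For each such $K$ the aim is to extend $f$ with $\deg f^K=0$. Let $P$ be the subcomplex where $f$ is already defined, the union of the $G\,S(U^L)$ over the classes $L$ treated so far. Let $d=\dim S(U^K)$ and $\mathcal W=N(K)/K$, a finite group.

A proper closed $L\supsetneq K$ is conjugate to $\mathbf O$ or $\mathbf I$ if $K=\mathbf T$. If $K=D_n$, it is conjugate to $O(2)$, to $D_{nk}$ with $k\ge2$, or possibly to $\mathbf T,\mathbf O,\mathbf I$, with $\mathbf T$ only for $n=2$. So $L$ is conjugate to a group already treated, or to $D_m$ with $m\ge7$, which is not an isotropy group. Hence points of $S(U^K)\setminus P$ have isotropy exactly $K$. Conversely, no group treated earlier is subconjugate to $K$: $O(2),\mathbf O,\mathbf I$ are not contained in conjugates of $\mathbf T$ or $D_n$, nor $\mathbf T$ in a conjugate of $D_n$, nor $D_m$ in a conjugate of $D_n$ for $m>n$. So a point of $P\cap S(U^K)$ has isotropy strictly larger than $K$, of a class treated before. Therefore $P\cap S(U^K)$ is a union of spheres $S(U^L)$ with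 $L\supsetneq K$ in classes treated before. By the table these $U^L$ are proper subspaces of $U^K$.

They are finite in number. For each of the finitely many classes, the conjugates $gLg^{-1}\supset K$ are indexed by points $gL$ of the compact manifold $(G/L)^K$. Its tangent space at $gL$ is $(\mathfrak g/\mathrm{Ad}_g\mathfrak l)^K$, a quotient of $\mathfrak g^K\cong V_1^K$. This is $0$, since $\mathbf T$ and the $D_n$, $n\ge2$, fix no nonzero vector of $\mathbb R^3$. So $(G/L)^K$ is finite.

Consequently $S(U^K)\setminus P$ is a nonempty open subset of $S(U^K)$. Since $K$ is finite, $(G/K)^K=N(K)/K=\mathcal W$. Relative to $P\cap S(U^K)$, the sphere $S(U^K)$ is obtained by attaching free $\mathcal W$-cells $\mathcal W\times D^j$ with $j\le d$, some of them with $j=d$. Extend $f$ over the corresponding cells $G/K\times D^j$ in order of dimension; this is possible because $S(U^K)$ is $(d-1)$-connected.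

Next, $\deg f^K\equiv0$ modulo $|\mathcal W|$. Apply Lemma 3(i) to $L/K\cong\mathbb Z_p$ acting on $U^K$, with fixed space $U^L$:

- for $K=\mathbf T$, where $|\mathcal W|=2$, take $L=\mathbf O$, $p=2$;
- for $K=D_n$, $3\le n\le6$, where $|\mathcal W|=2$, take $L=D_{2n}$, $p=2$;
- for $K=D_2$, where $|\mathcal W|=6$, take $L=D_4$, $p=2$, and $L=\mathbf T$, $p=3$.

In all cases $\deg f^L=0$ already: for $\mathbf O,\mathbf T,D_6,D_4$ by the earlier steps, and for $D_8,D_{10},D_{12}$ because $U^L=U^{O(2)}$.

Finally, change $f$ on one top cell $eK\times D^d$, rel boundary, by $a\in\pi_d(S^d)=\mathbb Z$, and equivariantly on its translates. By the sign argument in Lemma 3 each of the $|\mathcal W|$ translates in $S(U^K)$ contributes the same amount. So $\deg f^K$ changes by $\pm a|\mathcal W|$, and a suitable $a$ gives $\deg f^K=0$. Nothing on $P$ has changed.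

**Step 4: the remaining cells.** The remaining points have isotropy conjugate to $\mathbb Z_n$, $n\ge1$. Extend $f$ over the remaining cells $G/\mathbb Z_n\times D^j$ in order of increasing $j$. Since $j\le\dim S(U^{\mathbb Z_n})$, the maps $S^{j-1}\to S(U^{\mathbb Z_n})$ to be extended are null-homotopic.

**Step 5: all degrees vanish.** For $O(2),\mathbf O,\mathbf I,\mathbf T,D_2,\dots,D_6$ this holds by construction. For $SO(2)$ and $D_n$, $n\ge7$, it holds because the fixed space is that of an $O(2)$. For $\mathbb Z_n\subset SO(2)$, apply Lemma 3(ii) to $SO(2)$ acting on $U^{\mathbb Z_n}$: $\deg f^{\mathbb Z_n}=\deg f^{SO(2)}=0$. $\square$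

**Lemma 5.** For every $n$ there is a $G$-map $s:S(nV)\to S(U)$.

*Proof.* The sphere $S(nV)$ is a finite $G$-CW complex, and its isotropy groups are proper since $V^G=0$. Let $\emptyset=X_0\subset X_1\subset\dots\subset X_q=S(nV)$, each obtained from the previous one by attaching one cell $G/K\times D^m$. We construct $G$-maps $s_i:X_i\to S(U)$ with $s_i|_{X_{i-1}}=f\circ s_{i-1}$. Each time a cell is added, the map constructed so far is composed with $f$ once more, and this removes the obstruction. On $eK\times S^{m-1}$ the map $f\circ s_{i-1}\circ(\text{attaching map})$ is a composite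
$$S^{m-1}\to S(U^K)\xrightarrow{\,f^K\,}S(U^K).$$
By Hopf's theorem $f^K$, a degree-$0$ self-map of a sphere of dimension at least $1$, is null-homotopic. So the composite extends over $D^m$ to $S(U^K)$, and then to a $G$-map on $G/K\times D^m$. For $m=0$ choose any point of $S(U^K)\neq\emptyset$. Put $s=s_q$. $\square$

## 7. Gluing with staggered cutoffs: the proof of Theorem A

By the slice theorem each $z\in S(U)$ has an open $G$-invariant neighborhood with a $G$-map to $G/G_z$, and $G_z$ is proper because $U^G=0$.

**Step 1: local maps over $S(U)$.** The aim is to spread the maps of Lemma 2 over pieces of $S(U)$. By compactness there are open $G$-invariant sets $Z_1,\dots,Z_N$ covering $S(U)$, $G$-maps $\rho_i:Z_i\to G/H_i$ with $H_i$ proper, and a $G$-invariant partition of unity $\lambda_i$ with $\operatorname{supp}\lambda_i\subset Z_i$ (average an ordinary one over $G$). None of these choices involves $n$. Let $\psi_i:V\to W$ be $H_i$-isovariant (Lemma 2), and put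
$$\varphi_i(z,v)=g\psi_i(g^{-1}v)\qquad\text{if }z\in Z_i,\ \rho_i(z)=gH_i .$$
Replacing $g$ by $gh$ with $h\in H_i$ changes nothing, so $\varphi_i$ is well defined. It is continuous, by local sections of $G\to G/H_i$, and $\varphi_i(kz,kv)=k\varphi_i(z,v)$ for $k\in G$. Since $G_z\subset G_{\rho_i(z)}=gH_ig^{-1}$, (F3) shows that $\varphi_i(z,\cdot)$ is $G_z$-isovariant.

The obvious next move is to use $\sum_i\lambda_i\varphi_i$. This fails: an average of isovariant maps need not be isovariant, as $\mathrm{id}$ and $-\mathrm{id}$ on $V$ show. One can repair the average by adding coordinates that remember $v$ itself whenever two of the $\varphi_i$ are being mixed. But doing this for each of $n$ copies separately costs at least a copy of $V$ per copy, and the gain of one dimension per copy is lost. The remedy is to let the copies change from one $\varphi_i$ to the next one after another, so that at any $z$ each extra copy of $V$ serves at most one $v_j$.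

**Step 2: staggered cutoffs.** Fix $n$. Let $\sigma_i=\lambda_1+\dots+\lambda_i$, with $\sigma_0=0$, $\sigma_N=1$. For $1\le j\le n$ put
$$u_i^j=\min(1,\max(0,\,n\sigma_i-j+1))\quad(0\le i\le N),\tag{6}$$
$$c_i^j=u_i^j-u_{i-1}^j\quad(1\le i\le N),\qquad b_i^j=u_i^j(1-u_i^j)\quad(1\le i\le N-1).$$
For example, if $N=n=2$ and $\lambda=\lambda_1$, then $u_1^1=\min(1,2\lambda)$ and $u_1^2=\max(0,2\lambda-1)$: the first copy changes while $\lambda\in(0,\frac12)$ and the second while $\lambda\in(\frac12,1)$. In general these are $G$-invariant continuous functions on $S(U)$ with the following properties.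

- $u_0^j=0$, $u_N^j=1$, and $u_i^j$ is nondecreasing in $i$.
- $0\le c_i^j\le n\lambda_i$, because $x\mapsto\min(1,\max(0,x))$ is nondecreasing and 1-Lipschitz. So $c_i^j\varphi_i$ extends continuously by $0$ off $Z_i$.
- $u_i^j\in(0,1)$ if and only if $j-1<n\sigma_i<j$. So for given $z$ and $i$ at most one $j$ has $b_i^j(z)\ne0$.

Define $\Phi:S(U)\times nV\to nW\oplus(N-1)V$ by
$$\Phi(z,v)=\Big(\big(\textstyle\sum_ic_i^j(z)\varphi_i(z,v_j)\big)_{1\le j\le n},\ \big(\sum_jb_i^j(z)v_j\big)_{1\le i\le N-1}\Big).\tag{7}$$
It is continuous and equivariant: $\Phi(kz,kv)=k\Phi(z,v)$.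

**Step 3: what $\Phi$ remembers.** We claim: if $k\in G_z$ and $k\Phi(z,v)=\Phi(z,v)$, then $kv=v$. Fix $j$. Suppose first that all $u_i^j(z)\in\{0,1\}$. As they increase from $0$ to $1$, exactly one $c_i^j(z)$ is $1$ and the others are $0$. For this $i$, $n\lambda_i(z)\ge1$, so $z\in Z_i$, and the $j$-th component in $nW$ is $\varphi_i(z,v_j)$. So $k$ fixes it, and $kv_j=v_j$ because $\varphi_i(z,\cdot)$ is $G_z$-isovariant. Otherwise $u_i^j(z)\in(0,1)$ for some $1\le i\le N-1$. Then the $i$-th component in $(N-1)V$ is $b_i^j(z)v_j$ with $b_i^j(z)\neq0$, so again $kv_j=v_j$.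

**Step 4: the isovariant map.** Take $s$ from Lemma 5 and put $C=(N-1)V\oplus U$. Define $F:nV\to nW\oplus C$ by $F(0)=0$ and
$$F(v)=|v|\,\big(\Phi(s(\hat v),\hat v),\ s(\hat v)\big),\qquad\hat v=v/|v| .\tag{8}$$
It is equivariant, and continuous at $0$ because the bracket is bounded. If $v\ne0$ and $kF(v)=F(v)$, then $k$ fixes $z=s(\hat v)$ and $\Phi(z,\hat v)$, so $k\hat v=\hat v$ by Step 3. At $v=0$ there is nothing to check. Thus $F$ is isovariant. Moreover $C^G=0$, and $C$ does not depend on $n$. Finally
$$\dim nV-\dim(nW\oplus C)=185n-184n-\dim C=n-\dim C,$$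
which is positive for $n>\dim C$ and unbounded.

**Step 5: the complex case.** As a real representation $M\otimes\mathbb C=M\oplus iM$. So $x+iy\mapsto F(x)+iF(y)$ is an isovariant map between the complexifications by (F1). Their complex dimensions are the real dimensions above, and they have no nonzero fixed vectors. This proves Theorem A, and the conjecture is false. $\blacksquare$

## 8. Groups with quotient $SO(3)$, and the constants $185/184$ and $5/4$

**Theorem B.**

1. A compact Lie group having $SO(3)$ as a quotient is not a BUG. In particular this holds if its Lie algebra has an $\mathrm{Ad}(G)$-invariant ideal isomorphic to $\mathfrak{su}(2)$; examples are $SU(2),U(2),O(3),SO(4)$.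
2. A compact connected Lie group all of whose simple ideals are $\mathfrak{su}(2)$ (e.g. any compact connected Lie group of dimension $\le7$) is a BUG if and only if it is a torus.
3. For $G=SO(3)$ and every isovariant $V'\to W'$ of real representations, $\dim V'/V'^G\le\frac54\dim W'/W'^G$. The least constant valid here lies in $[185/184,\,5/4]$.

*Proof.* **Part 1: pulling back.** If $\pi:G\to SO(3)$ is onto, view the map of Theorem A as a $G$-map through $\pi$. The isotropy groups are replaced by their preimages, so it stays isovariant, and the fixed spaces are unchanged. Now let $\mathfrak a\cong\mathfrak{su}(2)$ be an $\mathrm{Ad}(G)$-invariant ideal of the Lie algebra. Then $G$ acts on it through $G\to\mathrm{Aut}(\mathfrak a)\cong SO(3)$. The differential of this homomorphism is already onto when restricted to $\mathfrak a$, since $\mathrm{ad}$ maps $\mathfrak a$ onto the 3-dimensional Lie algebra of $\mathrm{Aut}(\mathfrak a)$. So the image is open in the connected group $SO(3)$, hence everything. The examples have such ideals: the whole Lie algebra for $SU(2)$ and $O(3)$, the traceless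 part for $U(2)$, and either summand of $\mathfrak{so}(4)\cong\mathfrak{su}(2)\oplus\mathfrak{su}(2)$ for the connected group $SO(4)$.

**Part 2: connected groups.** Tori are BUGs by Proposition 1. Let $G$ be compact connected, not a torus, with all simple ideals $\mathfrak{su}(2)$. Its Lie algebra is the sum of its center and its simple ideals, and it is not abelian, so at least one simple ideal exists. This ideal is $\mathrm{Ad}(G)$-invariant because $G$ is connected; apply Part 1. The smallest simple compact Lie algebra other than $\mathfrak{su}(2)$ is $\mathfrak{su}(3)$, of dimension $8$, so groups of dimension $\le7$ are covered.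

**Part 3: the constant.** The inequality is Proposition 2. By Theorem A any valid constant is at least $185n/(184n+\dim C)$ for all $n$. Letting $n\to\infty$, it is at least $185/184$. $\blacksquare$
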